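# Graphs whose bondage number is almost twice the maximum degree

## 1. Domination, bondage, agreement graphs and covers

All graphs are finite and simple (no loops or multiple edges). A graph is *nonempty* if it has at least one edge. For a graph $G$ and $S\subseteq V(G)$ put
$$N(S)=\{x\in V(G)\setminus S:\ \text{there is } y\in S \text{ with } xy\in E(G)\},$$
and write $N(v)$ for $N(\{v\})$. The maximum degree of $G$ is $\Delta(G)$. For $F\subseteq E(G)$, the graph $G-F$ has the same vertices as $G$ and edge set $E(G)\setminus F$; it may be disconnected.

**Definition (domination number).** A set $D\subseteq V(G)$ is *dominating* if $D\cup N(D)=V(G)$. The *domination number* $\gamma(G)$ is the minimum size of a dominating set.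

We say that a vertex *dominates* itself and its neighbors. Example: in the cycle $C_8$ with vertices $0,1,\dots,7$ in cyclic order, $\{0,3,6\}$ is dominating. Two vertices dominate at most $6<8$ vertices. So $\gamma(C_8)=3$.

**Definition (bondage number).** The *bondage number* $b(G)$ of a nonempty graph $G$ is the size of a smallest set $F$ of edges with $\gamma(G-F)>\gamma(G)$.

Such an $F$ exists: deleting all edges gives domination number $|V(G)|$, while $\gamma(G)\le |V(G)|-1$, since we may omit one end of some edge from $V(G)$. Example: the path with three vertices has $\gamma=1$, and deleting either edge leaves an isolated vertex and an edge, with $\gamma=2$. So its bondage number is $1$.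

A dominating set of $G-F$ also dominates $G$, so deleting edges never decreases $\gamma$. Consequently, to prove $b(G)>k$ one must show: for every $F$ with $|F|\le k$, the graph $G-F$ has a dominating set of size $\gamma(G)$.

**Definition (agreement graph).** Let $[n]=\{1,\dots,n\}$. The *agreement graph* on $[n]^d$ has vertex set $[n]^d$, and $x\sim y$ iff $x\ne y$ and $x_i=y_i$ for at least one coordinate $i$.

Example: for $d=2$ this is the graph of rook moves on an $n\times n$ board. For $n=d=2$ it is the 4-cycle $C_4$. In general a given $x$ agrees nowhere with exactly $(n-1)^d$ points, so the graph is regular of degree $n^d-1-(n-1)^d$.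

**Definition (box).** A *box of side $j$* in $[n]^d$ is a set $W=W_1\times\dots\times W_d$ with $W_i\subseteq[n]$ and $|W_i|=j$ for every $i$.

Example: $\{1,2\}\times\{2,5\}$ is a box of side $2$ in $[10]^2$. Boxes are what a small set fails to see: if, for every $i$, the symbols in $W_i$ do not occur as $i$-th coordinates in a set $B$, then no point of $W$ is in $B$ or adjacent to a point of $B$.

**Definition ($r$-fold cover).** Let $H$ be a graph, and for each edge $\{x,y\}$ of $H$ let $g(x,y)\in\mathbb Z_r$ be given with $g(y,x)=-g(x,y)$. The *cover* of $H$ given by $g$ has vertex set $V(H)\times\mathbb Z_r$, and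
$$(x,a)\sim(y,b)\iff x\sim_H y\ \text{ and }\ b-a=g(x,y).$$
The set $F_x=\{x\}\times\mathbb Z_r$ is the *fiber* over $x$.

The condition $g(y,x)=-g(x,y)$ makes the relation symmetric. Example: take $H=C_4$ and $r=2$, with $g=0$ on three edges and $g=1$ on the fourth. Going once around $C_4$ changes the second coordinate by $1$, so the cover is the single cycle $C_8$. If $g=0$ on all edges, the cover is two disjoint copies of $C_4$. The following is immediate from the definition.

**(★)** Fibers are independent sets. A vertex of $F_x$ has exactly one neighbor in $F_y$ if $x\sim_H y$, and none if $x\not\sim_H y$. In particular, a single vertex dominates (counting itself) at most one vertex of any given fiber.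

Finally, one textbook fact. **Chernoff's bound:** if $X$ is a sum of independent $0/1$ variables with mean $\mu=\mathbb E X$ and $0<\eta<1$, then $\Pr(X<(1-\eta)\mu)\le\exp(-\eta^2\mu/2)$.

## 2. Comparing $b(G)$ with $\frac32\Delta(G)$

How many edges must an adversary delete before the domination number goes up, measured in units of the maximum degree? The following conjecture carries the name of Teschner; the source of the problem is the paper "Bondage Number of 1-Planar Graph".

**Conjecture (Teschner).** For every nonempty connected graph $G$, $b(G)\le\frac32\Delta(G)$.

The task is to prove or disprove it. It is false, and we shall find the exact constant.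

**Theorem 1.** For every sufficiently large integer $d$ there is a connected regular graph $G$ with $\Delta(G)=10^d-9^d-1$ and
$$b(G)>(2-\varepsilon_d)\,\Delta(G),\qquad \varepsilon_d:=400\left(\tfrac{20}{21}\right)^d .$$

Since $\varepsilon_d\to0$, we may take $d$ so large that $\varepsilon_d\le\frac12$; then $b(G)>\frac32\Delta(G)$, and the conjecture is disproved.

**Theorem 2.** $b(G)\le 2\Delta(G)-1$ for every nonempty graph $G$. Hence $\sup_G b(G)/\Delta(G)=2$ over nonempty connected graphs, and the supremum is not attained. Moreover $b(G)\ge 2\Delta(G)-\Delta(G)^{0.98}$ for connected regular graphs $G$ of arbitrarily large degree.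

## 3. Complete graphs, the 4-cycle, and the bound $2\Delta-1$

**Complete graphs.** Let $m\ge2$. We have $\gamma(K_m)=1$, and $\gamma(K_m-F)>1$ iff every vertex lies on some edge of $F$. The smallest such $F$ has $\lceil m/2\rceil$ edges. So $b(K_m)=\lceil m/2\rceil$, roughly half of $\Delta=m-1$.

**The 4-cycle.** We have $\gamma(C_4)=2$. Deleting one edge leaves a path with four vertices, with $\gamma=2$. Deleting two edges leaves either two disjoint edges, or a path with three vertices and an isolated vertex; both have $\gamma=2$. Deleting three edges leaves an edge and two isolated vertices, with $\gamma=3$. So $b(C_4)=3=\frac32\Delta(C_4)$, and the conjectured bound is attained.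

**The general upper bound.** This is a known bound, and its proof shows the adversary's basic weapon. Let $uv\in E(G)$. Delete all edges incident with $u$ or $v$; there are at most $2\Delta-1$ of them, since $uv$ is counted twice in $\deg u+\deg v$. Call the result $G'$ and let $D$ be a minimum dominating set of $G'$. Both $u$ and $v$ are isolated in $G'$, so both lie in $D$, and all other vertices are dominated in $G'$ by $D\setminus\{u,v\}$. In $G$ the vertex $u$ dominates $v$, so $D\setminus\{v\}$ dominates $G$. Hence $\gamma(G)\le\gamma(G')-1$, and
$$b(G)\le 2\Delta(G)-1 .\tag{1}$$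

So a ratio near $2$ means that nothing is much cheaper for the adversary than isolating two vertices. In particular, after spending $\Delta$ edges to isolate one vertex, and so force it into every dominating set, the adversary must still need almost $\Delta$ further edges.

## 4. The agreement graph on $[10]^d$ and a cheap attack on it

The 4-cycle is the agreement graph on $[2]^2$, so it is natural to look at agreement graphs with more symbols and more coordinates. Fix ten symbols, let $\Pi=[10]^d$, and let $H$ be the agreement graph on $\Pi$. It is regular of degree
$$\Delta:=10^d-9^d-1 .$$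

First, $\gamma(H)=10$. The ten points $(i,i,\dots,i)$ form a dominating set, since $w$ shares its first coordinate with $(w_1,\dots,w_1)$. Conversely, a set of at most nine points misses some symbol in each coordinate, and the point made of missed symbols is neither in the set nor adjacent to it.

With many coordinates, a typical point agrees with several members of a ten-point dominating set, so one may hope that deleting edges does little harm. This is right for typical points and wrong for some particular ones.

**Observation.** For $d\ge2$ we have $b(H)\le\Delta+9^{d-1}$.

*Proof.* Fix $u\in\Pi$ and let $w$ differ from $u$ in exactly one coordinate $k$. Let $F$ consist of all $\Delta$ edges at $u$, together with all edges $wy$ where $y_k=w_k$ and $y_i\ne u_i$ for all $i\ne k$. There are $9^{d-1}$ such $y$; each differs from $w$ (as $d\ge2$) and is adjacent to $w$.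

Suppose that $D$ with $|D|\le10$ dominates $H-F$. As $u$ is isolated, $u\in D$, and $D'=D\setminus\{u\}$, of size at most $9$, dominates every other point. Let $M_i$ be the nonempty set of symbols that do not occur as $i$-th coordinates in $D'$. A point of $M_1\times\dots\times M_d$ is not dominated by $D'$ even in $H$, so it must be $u$. Hence $M_i=\{u_i\}$ for all $i$. So $|D'|=9$, and in each coordinate the points of $D'$ take each of the nine symbols other than $u_i$ exactly once. Therefore exactly one $y\in D'$ has $y_k=w_k$, and no point of $D'$ has $i$-th coordinate $u_i=w_i$ for any $i\ne k$. So $w\notin D'$, and $y$ is the only neighbor of $w$ in $D'$ with respect to $H$. But $wy\in F$, so $w$ is not dominated, a contradiction. $\square$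

For $d=2$ the bound is $18+9=27=\frac32\cdot18$. As $d\to\infty$ the ratio $(\Delta+9^{d-1})/\Delta$ tends to $1$. So $H$ does not violate the conjecture, and more coordinates make things worse.

The proof shows exactly where the hope fails. Once $u$ is forced into $D$, all ten places of $D$ are committed: nine of them must hold one point for each symbol other than $u_i$, in every coordinate. A single damaged point $w$ cannot be repaired, because there is no spare place.

## 5. Trading vertices inside a fiber: random covers of $H$

Replace each point $x$ by a fiber of $r$ vertices, that is, pass to an $r$-fold cover $G$ of $H$. Suppose that $\gamma(G)=10r$, with ten suitable full fibers as a minimum dominating set. Isolating a vertex $(u,a_0)$ now commits only one of the $10r$ places. Take nine full fibers whose base points agree with $u$ nowhere, and keep $F_u$ as the tenth. If some vertex $z$ is left undominated, look for $a\ne a_0$ such that $z$ and $(u,a)$ have a common neighbor $t$ that still works. Remove $(u,a)$ from the set and put in $t$: this costs nothing, and $t$ dominates both $z$ and $(u,a)$. To prevent this trade for all $a$, the adversary must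 destroy nearly all the common neighbors of $z$ with the $r$ vertices of $F_u$, and there are about $\Delta$ of these altogether. That is the second $\Delta$.

Not every cover will do. If $g=0$, the cover consists of $r$ disjoint copies of $H$, and the attack of Section 4 on one copy still works. Also, a cover can have $\gamma$ smaller than $r\gamma(H)$: we saw $C_8$ as a 2-fold cover of $C_4$, with $\gamma(C_8)=3<2\gamma(C_4)=4$. We need a $g$ that spreads common neighbors evenly and leaves $\gamma$ equal to $10r$. A random $g$ does both, if $r$ is chosen well.

**Parameters.** Put
$$r=\left\lceil(7/6)^d\right\rceil,\qquad \varepsilon=\varepsilon_d=400\left(\tfrac{20}{21}\right)^d,\qquad \delta=\frac{\varepsilon}{16}=25\left(\tfrac{20}{21}\right)^d .$$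
We will need about $(10/9)^d$ trades, and about $2\delta r$ of them will be available; since $(10/9)/(7/6)=20/21$, this dictates the size of $\delta$. On the other hand $r$ must not be too large: the proof that $\gamma(G)=10r$ will use $(7/6)^{j+2}<j$ for $2\le j\le10$.

"For $d$ large" means that $d$ exceeds a suitable absolute constant. We shall freely use the following, all valid for $d$ large:
$$10\le r\le2(7/6)^d\le10^d,\quad \varepsilon\le1,\quad \Delta\ge\tfrac12 10^d,\quad 10^d-2\cdot9^d-2\ge\tfrac12 10^d,\quad \delta\Delta\ge4\cdot9^d,\quad \tfrac4\Delta\le\delta .\tag{2}$$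
The fifth holds because $\delta\Delta\ge\frac{25}2(200/21)^d$ and $200/21>9$; the sixth follows from the fifth.

**Construction.** For each edge $\{x,y\}$ of $H$ choose $g(x,y)\in\mathbb Z_r$ independently and uniformly, and put $g(y,x)=-g(x,y)$. Let $G$ be the cover of $H$ given by $g$. By (★), $G$ is regular of degree $\Delta=10^d-9^d-1$.

**Lemma 1.** For $d$ large, with positive probability both of the following hold.

- **(P1)** For every $j\in\{2,\dots,10\}$, every box $W$ of side $j$, and every $T\subseteq V(G)$ with $|T|\le jr-1$ containing no full fiber, some vertex of $W\times\mathbb Z_r$ is not in $T\cup N(T)$.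
- **(P2)** For all $u\ne w$ in $\Pi$ and all $a,c\in\mathbb Z_r$: $|N((w,c))\cap N((u,a))|\ge(1-\delta)\Delta/r$.

Property (P1) says that fewer than $jr$ vertices containing no full fiber cannot dominate everything over a box of side $j$. Property (P2) says that vertices in different fibers have at least nearly $\Delta/r$ common neighbors.

**Step 1: the chance that one triple $(j,W,T)$ violates (P1).** The purpose is a bound small enough to survive a union bound. Let $m_x=|T\cap F_x|\le r-1$ and $X=\{x:m_x>0\}$, so $|X|\le|T|<jr$. Let $w\in W\setminus X$ and consider the vertex $(w,0)$. It is not in $T$. It is not in $N(T)$ iff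
$$a+g(x,w)\ne0\qquad\text{for every }(x,a)\in T\text{ with }x\sim_H w .$$
For each $x\in X$ with $x\sim w$ this forbids $m_x$ of the $r$ values of $g(x,w)$, and different $x$ involve independent values. So
$$\Pr\big((w,0)\notin T\cup N(T)\big)=\prod_{x\in X,\ x\sim w}\Big(1-\frac{m_x}r\Big).$$

The function $m\mapsto\log(1-m/r)$ is concave on $[0,r-1]$, with value $0$ at $m=0$ and $-\log r$ at $m=r-1$. It therefore lies above its chord: $\log(1-m/r)\ge-\frac m{r-1}\log r$, that is, $1-m/r\ge r^{-m/(r-1)}$. Multiplying and using $\sum m_x=|T|\le jr-1$, we see that the probability is at least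
$$r^{-|T|/(r-1)}\ge r^{-(jr-1)/(r-1)}\ge r^{-(j+1)} .$$
The last step is $jr-1\le(j+1)(r-1)=jr-j+r-1$, which holds since $j\le10\le r$. This is the place where the absence of full fibers matters: a full fiber $F_x$ with $x\sim w$ would give a factor $0$.

For distinct $w\in W\setminus X$ these events depend on disjoint sets of pairs. Indeed, the pairs used for $w$ are $\{x,w\}$ with $x\in X$ and $w\notin X$, and such a pair determines $w$ as its element outside $X$. So the events are independent. There are at least $j^d-jr$ such $w$, and $jr\le\frac12j^d$ for $d$ large, because $j\ge2>7/6$. Hence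
$$\Pr\big((j,W,T)\text{ violates (P1)}\big)\le\big(1-r^{-(j+1)}\big)^{j^d-jr}\le\exp\!\big(-\tfrac12j^dr^{-(j+1)}\big).\tag{3}$$

**Step 2: union bound for (P1).** There are at most $2^{10d}$ boxes of side $j$. The number of sets $T$ is at most $(r10^d+1)^{jr}$, and $r10^d+1\le10^{2d}+1\le10^{3d}$. So the number of pairs $(W,T)$ is at most
$$2^{10d}\cdot10^{3d\cdot10r}\le e^{10d+70rd}\le e^{80rd},$$
using $3\ln10<7$. With (3), the probability that (P1) fails for a given $j$ is at most
$$\exp\!\Big(-rd\Big(\tfrac12\,q_j-80\Big)\Big),\qquad q_j=\frac{j^d}{r^{j+2}d}\ge\frac1{2^{12}d}\left(\frac j{(7/6)^{j+2}}\right)^{d},$$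
where we used $r\le2(7/6)^d$ and $j+2\le12$. So it suffices that $(7/6)^{j+2}<j$ for $2\le j\le10$; then $q_j\to\infty$ for each $j$. For $j=2,3,4,5,6$ the values of $(7/6)^{j+2}$ are less than $1.86,\ 2.17,\ 2.53,\ 2.95,\ 3.44$ respectively. For $7\le j\le10$ we have $(7/6)^{j+2}\le(7/6)^{12}<6.4<7\le j$. Summing over the nine values of $j$, we find that (P1) fails with probability tending to $0$.

**Step 3: (P2).** The purpose is to count common neighbors. Fix $u\ne w$ and $a,c$, and let $N_0$ be the number of common neighbors of $u$ and $w$ in $H$. At most $9^d$ points agree nowhere with $u$, and likewise for $w$; we must also leave out $u$ and $w$ themselves. So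
$$N_0\ge10^d-2\cdot9^d-2\ge\Delta-2\cdot9^d .$$

Let $y$ be such a common neighbor. In $F_y$ the only neighbor of $(w,c)$ is $(y,c+g(w,y))$ and the only neighbor of $(u,a)$ is $(y,a+g(u,y))$. So $F_y$ contains a common neighbor iff $c+g(w,y)=a+g(u,y)$. As $\{w,y\}\neq\{u,y\}$, the two values of $g$ are independent, and the event has probability $1/r$. For different $y$ the pairs involved are disjoint: $\{w,y\}=\{u,y'\}$ would force $y=u$, which is excluded. So the number of common neighbors is a sum of $N_0$ independent $0/1$ variables with mean $N_0/r$. By Chernoff's bound with $\eta=\delta/2$, it is less than $(1-\frac\delta2)N_0/r$ with probability at most $\exp(-\delta^2N_0/(8r))$. By (2),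
$$\frac{\delta^2N_0}{8r}\ge\frac{625}{32}\Big(\frac{400}{441}\cdot10\cdot\frac67\Big)^d>7^d,$$
since the base is $8000/1029>7$. There are at most $(r10^d)^2\le10^{4d}$ choices of $(w,c),(u,a)$, and $10^{4d}e^{-7^d}\to0$. So with probability tending to $1$ all the counts are at least $(1-\frac\delta2)N_0/r$. Finally
$$\Big(1-\frac\delta2\Big)N_0\ge\Big(1-\frac\delta2\Big)\Delta-2\cdot9^d\ge(1-\delta)\Delta,$$
because $\frac12\delta\Delta\ge2\cdot9^d$ by (2). This is (P2).

Both failure probabilities tend to $0$, so for $d$ large both properties hold together with positive probability. $\square$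

From now on fix such a $G$. It is connected: by (P2), two vertices in different fibers have a common neighbor, and two vertices of the same fiber are each connected to a vertex of some other fiber.

## 6. The domination number of the cover is $10r$

**Lemma 2.** $\gamma(G)=10r$.

**Step 1: ten fibers dominate.** Let $B_0=\{(i,i,\dots,i):i\in[10]\}$ and take $\bigcup_{b\in B_0}F_b$, of size $10r$. Given $w\in\Pi$, the point $b=(w_1,\dots,w_1)\in B_0$ shares a coordinate with $w$. If $b=w$, then $F_w$ is contained in the set. Otherwise $b\sim_Hw$, and by (★) each vertex of $F_w$ has a neighbor in $F_b$. So $\gamma(G)\le10r$.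

**Step 2: fewer vertices do not suffice.** The purpose is to split a set into full fibers, which are handled as in $H$, and the rest, which is handled by (P1). Let $|S|\le10r-1$. Let $B=\{x:F_x\subseteq S\}$, so $|B|\le9$. Put $j=10-|B|\ge1$ and $T=S\setminus\bigcup_{x\in B}F_x$. Then
$$|T|=|S|-|B|r\le jr-1,$$
and $T$ contains no full fiber. In each coordinate $i$ at most $|B|$ symbols occur among the points of $B$, so at least $j$ do not; let $W_i$ consist of $j$ of those, and let $W=\prod W_i$, a box of side $j$. No $w\in W$ shares a coordinate with a point of $B$. So no vertex of $W\times\mathbb Z_r$ lies in, or has a neighbor in, a fiber $F_x$ with $x\in B$. Such vertices can be dominated only by $T$.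

If $j\ge2$, then (P1) gives a vertex of $W\times\mathbb Z_r$ outside $T\cup N(T)$. If $j=1$, then $W=\{w\}$ and $|T|\le r-1$. By (★) each vertex of $T$ dominates at most one vertex of $F_w$, so some vertex among the $r$ vertices of $F_w$ is not dominated. In both cases $S$ is not dominating. $\square$

## 7. Deleting $(2-\varepsilon)\Delta$ edges leaves $\gamma=10r$

**Proposition.** For $d$ large: if $F\subseteq E(G)$ and $|F|\le(2-\varepsilon)\Delta$, then $\gamma(G-F)=\gamma(G)$.

This says $b(G)>(2-\varepsilon)\Delta$. Since $G$ is connected and regular of degree $10^d-9^d-1$, it proves Theorem 1. As deleting edges cannot decrease $\gamma$, we must find a dominating set of $G-F$ of size at most $10r$. Write $\deg_F(v)$ for the number of edges of $F$ at $v$.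

**Step 1: choosing the fiber to trade with.** We need a $u\in\Pi$ and a place $a_0\in\mathbb Z_r$ in its fiber that we promise never to trade. If the adversary has nearly isolated some vertex, that vertex should be the one we keep.

*Case 1:* some vertex has $\deg_F\ge(1-\frac\varepsilon4)\Delta$. Call it $\tilde u=(u,a_0)$ and use this $u$ and $a_0$.

*Case 2:* every vertex has $\deg_F<(1-\frac\varepsilon4)\Delta$. The average over $u\in\Pi$ of $\sum_a\deg_F((u,a))$ is $2|F|/10^d<4\Delta/10^d<4$. Choose $u$ with $\sum_a\deg_F((u,a))<4$, and put $a_0=0$.

**Step 2: nine random fibers that dominate almost everything.** For each coordinate $i$ independently, choose a uniformly random bijection $\{1,\dots,9\}\to[10]\setminus\{u_i\}$, written $j\mapsto b_{j,i}$. Let $b_j=(b_{j,1},\dots,b_{j,d})$ for $j=1,\dots,9$, and let $S_0=\bigcup_{j=1}^9F_{b_j}$. The $b_j$ are distinct, so $|S_0|=9r$. Let $Z$ be the set of vertices $z\notin F_u$ that are not dominated by $S_0$ in $G-F$. We bound $\mathbb E|Z|$.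

Let $z=(w,c)$ with $w\ne u$, and fix a coordinate $i$ with $w_i\ne u_i$. There is a unique $J$ with $b_{J,i}=w_i$, and it is determined by the $i$-th bijection alone. Given that bijection, the other coordinates of $y:=b_J$ are independent and uniform. So $y$ is uniform on
$$\{y:\ y_i=w_i,\ y_k\ne u_k\text{ for }k\ne i\},$$
a set of $9^{d-1}$ points. If $y=w$, then $z\in S_0$. Otherwise $y\sim_Hw$, since they agree in coordinate $i$, and $z$ has exactly one neighbor in $F_y\subseteq S_0$; then $z\in Z$ only if the edge to that neighbor lies in $F$. Different $y$ give different edges at $z$, so at most $\deg_F(z)$ values of $y$ are harmful. Thus $\Pr(z\in Z)\le\deg_F(z)/9^{d-1}$, and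
$$\mathbb E|Z|\le\frac{2|F|}{9^{d-1}}<\frac{4\cdot10^d}{9^{d-1}}=36\left(\tfrac{10}9\right)^d=:A .$$
Fix an outcome with $|Z|\le A$.

**Step 3: the edges that block a trade are all different.** For $z\in Z$ let $I_z$ be the set of $a\in\mathbb Z_r\setminus\{a_0\}$ for which $z$ and $(u,a)$ have a common neighbor in $G-F$. These are the trades available to $z$. Call $a\ne a_0$ *bad* (for $z$) if $a\notin I_z$. We want to show that the adversary pays about $\Delta/r$ separate edges for each bad $a$.

Let $a$ be bad. For each $t\in N(z)\cap N((u,a))$ (neighborhoods in $G$), we have $zt\in F$ or $t(u,a)\in F$; select one such edge of $F$. Since $z\notin F_u$, (P2) applies and gives at least $(1-\delta)\Delta/r$ such $t$. We claim that the edges selected for all pairs $(a,t)$ are pairwise distinct. Note first that $t\notin F_u$, because $t$ is adjacent to $(u,a)$ and $F_u$ is independent.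

- Two edges of the form $zt$: by (★) each $t$ is adjacent to at most one vertex of $F_u$, so different pairs $(a,t)$ have different $t$, and the edges $zt$ are distinct.
- Two edges of the form $t(u,a)$: such an edge has exactly one end in $F_u$, so it determines $a$ and $t$.
- One edge of each form: an edge $t(u,a)$ does not contain $z$, since $t\in N(z)$ gives $t\ne z$, and $z\notin F_u$. An edge $zt$ does contain $z$.

Moreover, none of these edges contains $(u,a_0)$: the ends $z$ and $t$ are outside $F_u$, and $a\ne a_0$. Therefore
$$\#\text{bad}\cdot\frac{(1-\delta)\Delta}r\le\text{number of selected edges}.\tag{4}$$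

**Step 4: each $z\in Z$ has at least $|Z|$ trades.** In Case 1 the selected edges avoid $\tilde u$, so their number is at most
$$|F|-\deg_F(\tilde u)\le(2-\varepsilon)\Delta-\Big(1-\frac\varepsilon4\Big)\Delta=\Big(1-\frac{3\varepsilon}4\Big)\Delta .$$
In Case 2 each selected edge is at $z$ or at a vertex of $F_u$, so their number is at most
$$\deg_F(z)+\sum_a\deg_F((u,a))<\Big(1-\frac\varepsilon4\Big)\Delta+4 .$$
In both cases the number is at most $(1-4\delta)\Delta+4$, as $\varepsilon/4=4\delta$. By (4),
$$\#\text{bad}\le r\,\frac{1-4\delta+4/\Delta}{1-\delta}\le(1-2\delta)r .$$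
The last inequality holds because $(1-2\delta)(1-\delta)\ge1-3\delta\ge1-4\delta+4/\Delta$, using $4/\Delta\le\delta$ from (2). Hence
$$|I_z|=r-1-\#\text{bad}\ge2\delta r-1\ge50\left(\tfrac{20}{21}\cdot\tfrac76\right)^d-1=50\left(\tfrac{10}9\right)^d-1\ge36\left(\tfrac{10}9\right)^d=A\ge|Z| .$$

**Step 5: carrying out the trades.** Since $|I_z|\ge|Z|$ for each $z\in Z$, we can go through $Z$ one vertex at a time and choose distinct elements $a_z\in I_z$. For each $z\in Z$ choose a common neighbor $t_z$ of $z$ and $(u,a_z)$ in $G-F$. Put
$$T=\{(u,a_0)\}\cup\{t_z:z\in Z\}\cup\{(u,a):a\ne a_0,\ a\notin\{a_{z}:z\in Z\}\},\qquad S=S_0\cup T .$$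
The $a_z$ are distinct and differ from $a_0$, so $|T|\le1+|Z|+(r-1-|Z|)=r$, and $|S|\le9r+r=10r$. In $G-F$:

- vertices outside $F_u\cup Z$ are dominated by $S_0$, by the definition of $Z$;
- each $z\in Z$ is dominated by $t_z$;
- each $(u,a_z)$ is dominated by $t_z$;
- all other vertices of $F_u$, including $(u,a_0)$, lie in $S$.

So $S$ dominates $G-F$, and $\gamma(G-F)\le10r=\gamma(G)$ by Lemma 2. This proves the Proposition, and with it Theorem 1. $\blacksquare$

The reserved place $a_0$ matters in Case 1. Trading away $(u,a_0)$ may be impossible, because all of its edges may be in $F$. Keeping it means that the edges the adversary spent there, nearly $\Delta$ of them, block no trade at all.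

## 8. The constant $2$ is sharp

We complete the proof of Theorem 2. The bound $b(G)\le2\Delta(G)-1$ for every nonempty graph is (1). It gives $b(G)/\Delta(G)\le2-1/\Delta(G)<2$, so the ratio never equals $2$. By Theorem 1 it exceeds $2-\varepsilon_d$ for suitable connected graphs, and $\varepsilon_d\to0$. Hence $\sup_Gb(G)/\Delta(G)=2$ over nonempty connected graphs, and the supremum is not attained. In other words, $2$ is the smallest constant $c$ such that $b(G)\le c\,\Delta(G)$ holds for all nonempty connected graphs.

For the quantitative form, put $\kappa=\log_{10}(21/20)$. We have $\ln1.05\ge0.05-\frac12(0.05)^2=0.04875$ and $\ln10<2.303$, so $\kappa>0.021$. For the graphs of Theorem 1, $\Delta<10^d$, so $10^{-\kappa d}<\Delta^{-\kappa}$ and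
$$\varepsilon_d\Delta=400\cdot10^{-\kappa d}\Delta<400\,\Delta^{1-\kappa}\le\Delta^{0.98}\qquad\text{for $d$ large;}$$
the last step needs $400\le\Delta^{\kappa-0.02}$, which holds for $d$ large since $\kappa-0.02>0$. Hence
$$b(G)>2\Delta(G)-\varepsilon_d\Delta(G)\ge2\Delta(G)-\Delta(G)^{0.98}$$
for these connected regular graphs, whose degrees $10^d-9^d-1$ are arbitrarily large. $\blacksquare$
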